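\title{Exponentially Long Improving Sequences in Multicast Games with Unit Edge Costs}

\begin{abstract}
In network cost-sharing games with fair cost sharing and unit edge costs, Rosenthal's potential has polynomially bounded range. We show that improving dynamics can nevertheless be slow: there are multicast games, and even broadcast games with one player per non-root vertex, of size $N\to\infty$ with improving sequences of length $2^{\Omega(N^{1/5})}$. In terms of the number $n$ of players, the maximum length in multicast games with $m$ edges is $e^{(1+o(1))n}$ whenever $n^6\le m\le e^{o(n)}$. Players who never move prescribe the edge loads, the Chinese Remainder Theorem turns these loads into costs of resolution $1/\operatorname{lcm}(1,\dots,B)$, and at this resolution the game can run a counter.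
\end{abstract}

\section{Introduction}

\subsection{The game}
A \emph{unit-cost game} consists of an undirected graph $G=(V,E)$, in which every edge costs $1$, and $n$ players. Player $i$ has a source $s_i$ and a sink $t_i$, and her strategies are the $s_i$--$t_i$ paths of $G$. For a profile $\sigma=(\sigma_1,\dots,\sigma_n)$ of paths, the \emph{load} $n_\sigma(e)$ of an edge $e$ is the number of players whose path contains $e$. The cost of each edge is split equally among its users (fair, or Shapley, cost sharing), so player $i$ pays
\[
c_i(\sigma)=\sum_{e\in\sigma_i}\frac1{n_\sigma(e)} .
\]
The \emph{size} of the game is $N=|V|+|E|+n$. In a \emph{multicast game} all players have the same sink, the root $r$. A \emph{broadcast game} is a multicast game in which every vertex other than $r$ is the source of a player.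

An \emph{improving step} is a switch of a single player to a path that strictly decreases her cost; nothing is required of the players who do not move. An \emph{improving sequence of length $T$} is a sequence of $T$ consecutive improving steps from an arbitrary initial profile. A profile that admits no improving step is a pure Nash equilibrium.

Let $H_k=1+\frac12+\dots+\frac1k$ and $H_0=0$. Rosenthal's potential is
\[
\Phi(\sigma)=\sum_{e\in E}H_{n_\sigma(e)} .
\]
Fix a player $i$ and let $\mu(e)$ be the number of other players on $e$. Then $\Phi(\sigma)=\sum_{e}H_{\mu(e)}+\sum_{e\in\sigma_i}\frac1{\mu(e)+1}$. The first sum does not depend on $\sigma_i$ and the second is $c_i(\sigma)$. Hence, whenever a single player switches, the change in $\Phi$ equals the change in her cost. So $\Phi$ strictly decreases along an improving sequence, and since there are finitely many profiles, the dynamics always reach an equilibrium. We ask how long this can take.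

\subsection{The question}
With unit costs, $0\le\Phi\le|E|H_n$, which is polynomial in the size. If $\Phi$ took integer values, every improving sequence would have polynomial length. This is the case of one player: her cost is the length of her path, which can decrease fewer than $|V|$ times. With two players $\Phi$ is a multiple of $\frac12$ and at most $\frac32|E|$, so there are at most $3|E|$ steps. In general $\Phi$ is a multiple of $1/L(n)$, where
\[
L(B)=\operatorname{lcm}(1,\dots,B),
\]
and $L(n)$ grows exponentially. An improving sequence of length $T$ contains at least $T/2$ steps that each decrease $\Phi$ by at most $2|E|H_n/T$, so a superpolynomially long sequence needs superpolynomially small steps. It is known that a single such step can occur: for $1\le k<n$ with $n=2^k$ there are unit-cost multicast games of size polynomial in $n$ with an improving step that decreases $\Phi$ by exactly $1/\bigl((n-k)\binom nk\bigr)$, which is smaller than the inverse of any polynomial in $n$. This leads to the following question, posed in \cite{source}.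

\begin{quote}
Is there an infinite family of unit-cost multicast games, of size tending to infinity, with improving sequences whose length grows faster than every polynomial in the size?
\end{quote}

There are reasons to guess that the answer is no. A tiny step needs near cancellation between two sums of unit fractions. This can be arranged once, by tuning the loads of the initial profile, but a long sequence needs it again and again while the loads change. Moreover, sharing an edge only ever lowers a cost: players attract and never repel each other, so nothing evident drives a player back to a path that she has left.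

\subsection{Results}
The answer is yes. All graphs that we construct are simple.

\begin{theorem}\label{thm:multicast}
There is a constant $C$ such that for every $K\ge1$ there is a unit-cost multicast game with $n=3K+2$ players and size $N\le CK^5$ that has an improving sequence of length exactly $2^{K+2}-K-4$. Each step of this sequence decreases the potential by exactly $1/L(K+3)$. The length is thus $2^{\Omega(N^{1/5})}$.
\end{theorem}

\begin{theorem}\label{thm:broadcast}
There is a constant $C'$ such that for every $K\ge1$ there is a unit-cost broadcast game with exactly one player per non-root vertex (so $n=|V|-1$) and size $N\le C'K^5$ that has an improving sequence of length exactly $2^{K+2}-K-4$, each step of which decreases the potential by exactly $1/L(K+3)$.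
\end{theorem}

\begin{theorem}\label{thm:upper}
In every unit-cost game, with arbitrary sources and sinks, every improving sequence has length at most $|E|\,H_n\,L(n)$, and also less than $2^{|E|+n}$.
\end{theorem}

Measured in the number of players, the first bound of Theorem~\ref{thm:upper} has the right exponential rate, and it determines how many players a superpolynomial sequence needs.

\begin{theorem}\label{thm:players}
\begin{enumerate}
\item[(a)] For all large $n$ there is a unit-cost multicast game with $n$ players and size at most $n^{5+o(1)}$ that has an improving sequence of length at least $e^{(1-o(1))n}$. Hence, if $T(n,m)$ is the maximum length of an improving sequence in unit-cost multicast games with $n$ players and at most $m$ edges, then $\ln T(n,m)=(1+o(1))n$ whenever $m=m(n)$ satisfies $n^6\le m\le e^{o(n)}$.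
\item[(b)] Let $f$ be an integer-valued function with $1\le f(N)\le N/2$ for $N\ge2$. The maximum length of an improving sequence in unit-cost multicast games with $f(N)$ players and size at most $N$ is polynomially bounded in $N$ if and only if $f(N)=O(\log N)$.
\end{enumerate}
\end{theorem}

The lower bounds have three ingredients. First, $B-1$ \emph{background} players, who never move, put a prescribed load between $0$ and $B-1$ on each of many edges, and sums of few unit fractions with denominators at most $B$ realize every multiple of $1/L(B)$ up to an integer (Section~\ref{sec:fractions}). Second, with these edges any integer-valued function made of one-player and two-player terms of magnitude at most $L(B)$ can be built into a multicast game as $L(B)$ times its potential, up to a constant, on a designated set of profiles (Section~\ref{sec:realization}). Third, one such function implements a counter (Section~\ref{sec:counter}).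

\section{Upper bounds}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Each $H_k$ with $0\le k\le n$ is a multiple of $1/L(n)$, hence so is $\Phi(\sigma)$ for every profile $\sigma$. An improving step therefore decreases $\Phi$ by at least $1/L(n)$, and $0\le\Phi\le|E|H_n$ gives the first bound.

For the second, let $m_k$ be the number of edges of load $k$, for $0\le k\le n$. Then $\Phi=\sum_km_kH_k$ depends only on the vector $(m_0,\dots,m_n)$ of nonnegative integers with sum $|E|$. There are $\binom{|E|+n}{n}\le2^{|E|+n}$ such vectors. A sequence of length $T$ produces $T+1$ distinct values of $\Phi$, so $T<2^{|E|+n}$.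
\end{proof}

The only factor of the first bound that is not polynomial is $L(n)$. A long sequence must therefore work at a resolution close to $1/L(n)$, and the next section shows that this resolution is both exponentially fine and cheap to reach.

\section{Sums of unit fractions}\label{sec:fractions}

Fix an integer $B\ge2$ and write $L=L(B)$.

\begin{lemma}\label{lem:growth}
$L(B)\ge2^{B-1}$.
\end{lemma}

\begin{proof}
For $0\le k\le B-1$ the beta integral gives
\[
\int_0^1t^k(1-t)^{B-1-k}\,dt=\frac{k!\,(B-1-k)!}{B!}=\frac1{B\binom{B-1}{k}} .
\]
The integrand is an integer combination of monomials $t^j$ with $j\le B-1$, whose integrals $\frac1{j+1}$ are multiples of $1/L$. So the integral is a positive multiple of $1/L$, and $L\ge B\binom{B-1}k$. The $B$ coefficients $\binom{B-1}k$ have sum $2^{B-1}$, so the largest is at least $2^{B-1}/B$.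
\end{proof}

Since $(n-k)\binom nk=n\binom{n-1}k$, the small step quoted in the introduction has exactly the value of this integral for $B=n$.

For each prime $p\le B$ take the largest power of $p$ that is at most $B$, and let $\mathcal Q$ be the set of these prime powers. They are pairwise coprime, their product is $L$, and $|\mathcal Q|\le B-1$.

\begin{lemma}\label{lem:crt}
For every $x\in\frac1L\mathbb Z$ there are integers $0\le a_q<q$ $(q\in\mathcal Q)$ such that $x-\sum_{q\in\mathcal Q}a_q/q$ is an integer.
\end{lemma}

\begin{proof}
For $q\in\mathcal Q$ the integer $L/q$ is coprime to $q$, so there is $a_q\in\{0,\dots,q-1\}$ with $a_qL/q\equiv Lx\pmod q$. For $q'\ne q$ in $\mathcal Q$ the integer $L/q'$ is divisible by $q$. Hence $\sum_{q'}a_{q'}L/q'\equiv Lx$ modulo every $q\in\mathcal Q$, and therefore modulo their product $L$. Divide by $L$.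
\end{proof}

Think of an edge that carries $b$ background players. A single further user pays $\frac1{b+1}$ on it. Lemma~\ref{lem:crt} says that $a_q$ edges of background load $q-1$, for each $q$, give a total price with any prescribed fractional part in $\frac1L\mathbb Z$, using at most $\sum_q(q-1)\le B^2$ edges. If a second user joins an edge of background load $b$, each of the two saves $\frac1{b+1}-\frac1{b+2}$. The total saving on a set of edges can be prescribed as well, and exactly, provided that it is not too small.

\begin{lemma}\label{lem:rebate}
For every $\rho\in\frac1L\mathbb Z$ with $B^2\le\rho\le B^2+1$ there is a nonempty list of at most $4B^3$ numbers $b\in\{0,\dots,B-2\}$ with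
$\sum_b\bigl(\frac1{b+1}-\frac1{b+2}\bigr)=\rho$.
\end{lemma}

\begin{proof}
The block $0,1,\dots,q-2$ contributes the telescoping sum $1-\frac1q$, and the block $0,0$ contributes $1$. Apply Lemma~\ref{lem:crt} to $-\rho$ to get $0\le a_q<q$ with $\rho+\sum_qa_q/q\in\mathbb Z$. Then $M=\rho-\sum_qa_q(1-\frac1q)$ is an integer, $M\le B^2+1$, and
\[
M\ge B^2-\sum_q(q-1)\ge B^2-(B-1)^2>0 .
\]
Take $M$ blocks $0,0$ and, for each $q\in\mathcal Q$, $a_q$ blocks $0,1,\dots,q-2$. The sum is $M+\sum_qa_q(1-\frac1q)=\rho$, and the list has $2M+\sum_qa_q(q-1)\le2(B^2+1)+(B-1)^3\le4B^3$ entries.
\end{proof}

The bound $\rho\ge B^2$ is what makes $M$ nonnegative. Some lower bound is unavoidable: each term is at least $\frac1{(B-1)B}$, which for $B=5$ is $\frac1{20}>\frac1{60}=\frac1L$.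

\begin{example}\label{ex:rebate}
Let $B=3$, so $L=6$ and $\mathcal Q=\{2,3\}$, and let $\rho=10-\frac16$. From $\rho+\frac12+\frac23=11$ we get $a_2=1$, $a_3=2$ and $M=\frac{59}6-\frac12-\frac43=8$. The list has $16+1+2=19$ zeros and $2$ ones, and $19\cdot\frac12+2\cdot\frac16=\frac{59}6$.
\end{example}

\section{Building an energy function into a multicast game}\label{sec:realization}

\subsection{Prescribing loads}
We need many edges with prescribed loads but can afford few players. So the same $B-1$ background players serve all edges: they pass every edge in turn, and each either uses it or walks around it.

Let $m\ge1$ and $b_1,\dots,b_m\in\{0,\dots,B-1\}$. The \emph{frame} for these loads has vertices $u_l,v_l,w_l$ $(1\le l\le m)$, the root $r$, and sources $p_1,\dots,p_{B-1}$. Its edges are the \emph{special edges} $e_l=u_lv_l$, the bypasses $u_lw_l$ and $w_lv_l$, the links $v_lu_{l+1}$ $(l<m)$ and $v_mr$, and the edges $p_hu_1$. Background player $h$ goes from $p_h$ to $u_1$; for $l=1,\dots,m$ she goes from $u_l$ to $v_l$, along $e_l$ if $h\le b_l$ and through $w_l$ otherwise, and leaves $v_l$ by the link. This is a $p_h$--$r$ path, and exactly $b_l$ background players use $e_l$. The frame is a simple graph with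 $3m+B$ vertices and $4m+B-1$ edges.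

The other players are called \emph{active}. Each has a new vertex as her source, and we only ever put her on one of a few \emph{designated paths}. A designated path is given by a nonempty set of $\kappa$ special edges and a length $\ell\ge2$. It runs from the source along a connector of length $\ell$ to the end $u_l$ of its special edge of smallest index, traverses its special edges from $u_l$ to $v_l$ in increasing order of index, and moves from each special edge to the next, and from the last one to $r$, along a connector of length $2$. A \emph{connector} is a path whose interior vertices are new and belong to nothing else; see Figure~\ref{fig:frame}. Special edges are pairwise vertex-disjoint, so a designated path repeats no vertex. Every connector edge has a new endpoint, so the graph stays simple and distinct designated paths are distinct paths. A designated path shares only special edges with background paths and with other designated paths, and its user pays $\ell+2\kappa$ for the connectors.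

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm,font=\small]
\foreach \n/\x/\load in {1/0/2,2/3/0,3/6/1}{
  \draw[very thick] (\x,0)--(\x+1.6,0);
  \draw (\x,0)--(\x+0.8,-0.9)--(\x+1.6,0)--(\x+3,0);
  \fill (\x,0) circle (1.6pt) (\x+1.6,0) circle (1.6pt) (\x+0.8,-0.9) circle (1.6pt);
  \node at (\x+0.8,0.25) {$b_\n=\load$};
  \node at (\x-0.08,-0.36) {$u_\n$};
  \node at (\x+1.72,-0.36) {$v_\n$};
  \node at (\x+0.8,-1.18) {$w_\n$};
}
\draw (-1.4,0)--(0,0)--(-1.4,-0.7);
\draw[dashed] (-1.4,1.2)--(-0.4,1.2)--(0,0) (1.6,0)--(3.8,1.2)--(6,0) (7.6,0)--(8.3,1.2)--(9,0);
\fill (-1.4,0) circle (1.6pt) (-1.4,-0.7) circle (1.6pt) (-1.4,1.2) circle (1.6pt) (-0.4,1.2) circle (1.6pt) (3.8,1.2) circle (1.6pt) (8.3,1.2) circle (1.6pt) (9,0) circle (1.6pt);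
\node[left] at (-1.4,0) {$p_1$}; \node[left] at (-1.4,-0.7) {$p_2$};
\node[left] at (-1.4,1.2) {$s$}; \node[right] at (9,0) {$r$};
\end{tikzpicture}
\caption{A frame (solid) with two background players and three special edges $u_lv_l$ (thick) of background loads $2,0,1$. The player from $p_1$ passes through $w_2$, the player from $p_2$ through $w_2$ and $w_3$; otherwise they go straight to $r$. The designated path from $s$ uses the dashed connectors and the first and third special edges, at cost $2+\frac13+2+\frac12+2$.}
\label{fig:frame}
\end{figure}

\begin{example}[one step of size $1/L$]\label{ex:step}
Let $B=5$, so $L=60$ and $\mathcal Q=\{3,4,5\}$. We have $\frac23+\frac34+\frac35=2+\frac1{60}$. Take the frame with four background players and nine special edges of loads $2,2,3,3,3,4,4,4,0$, and one active player. Her designated path through the first eight special edges with $\ell=2$ costs $2+16+2+\frac1{60}$. Her designated path through the ninth alone with $\ell=17$ costs $17+2+1=20$. The switch from the first to the second gains exactly $\frac1{60}$. The background loads fix the fractional part of a cost, and the length $\ell$ adjusts the integer part.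
\end{example}

\subsection{Pairwise energies}
If the designated paths of different active players share no edge, each of these paths has a fixed cost, and a player with $D$ designated paths can improve at most $D-1$ times among them. Long sequences need interaction, and interaction between pairs of players suffices.

A \emph{pairwise energy} is given by a finite nonempty set $A$ of players, finite nonempty state sets $X_i$ $(i\in A)$, a set $\mathcal P$ of unordered pairs of distinct players that covers $A$, and functions $\theta_i$ on $X_i$ and $\Theta_{ij}$ on $X_i\times X_j$ for $\{i,j\}\in\mathcal P$, with nonnegative integer values and with the convention $\Theta_{ji}(\eta,\xi)=\Theta_{ij}(\xi,\eta)$. The energy of $x=(x_i)_{i\in A}$ is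
\[
\mathcal E(x)=\sum_{i\in A}\theta_i(x_i)+\sum_{\{i,j\}\in\mathcal P}\Theta_{ij}(x_i,x_j).
\]

\begin{proposition}\label{prop:realization}
There is a constant $c$ with the following property. Let $B\ge2$, $L=L(B)$, and let a pairwise energy be given with $|X_i|\le D$ for all $i$, with each player in at most $\Delta$ pairs, and with all values of the $\theta_i$ and $\Theta_{ij}$ at most $L$. Then there is a unit-cost multicast game on a simple graph, of size at most $c\,|A|\Delta D^2B^3$, with active players $A$ and $B-1$ background players, all with distinct sources different from $r$, together with fixed paths for the background players and distinct paths $\pi_i(\xi)$ $(\xi\in X_i)$ for each $i\in A$, such that the following holds. If the background players use their fixed paths and each $j\in A$ uses $\pi_j(x_j)$, then a switch of $i\in A$ from $\pi_i(x_i)$ to $\pi_i(x_i')$ changes her cost by exactly $\frac1L\bigl(\mathcal E(x')-\mathcal E(x)\bigr)$, where $x'$ is $x$ with $x_i$ replaced by $x_i'$.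
\end{proposition}

The term $\Theta_{ij}(\xi,\eta)/L$ is a penalty that $i$ and $j$ pay for being in the states $\xi$ and $\eta$, whereas sharing edges can only produce a rebate. The way out is to let $i$ and $j$ share edges in \emph{every} combination of states, with a large rebate $B^2+1-\Theta_{ij}(\xi,\eta)/L$: a penalty is a smaller rebate. The price is that $\pi_i(\xi)$ must run through the shared edges for every possible state $\eta$ of the partner, including those that the partner is not using. Their cost has an uncontrolled fractional part, which we repair as in Example~\ref{ex:step}.

\begin{proof}
We list the special edges with their background loads, number them arbitrarily, take the frame for these loads, and add a source $s_i$ and designated paths $\pi_i(\xi)$ for each $i\in A$.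

\emph{Bundles.} Let $\{i,j\}\in\mathcal P$, $\xi\in X_i$, $\eta\in X_j$, and put
\[
\rho_{ij}(\xi,\eta)=B^2+1-\Theta_{ij}(\xi,\eta)/L .
\]
Since $0\le\Theta_{ij}\le L$, this is a multiple of $1/L$ in $[B^2,B^2+1]$. The \emph{bundle} $F_{ij}(\xi,\eta)=F_{ji}(\eta,\xi)$ is a set of special edges whose background loads form the list that Lemma~\ref{lem:rebate} gives for $\rho_{ij}(\xi,\eta)$. It is assigned to $\pi_i(\xi)$ and $\pi_j(\eta)$ and to no other designated path. A single active user pays
\[
\alpha_{ij}(\xi,\eta)=\sum_{e_l\in F_{ij}(\xi,\eta)}\frac1{b_l+1}\in\tfrac1L\mathbb Z
\]
on the bundle, and if both $i$ and $j$ use it, each pays $\sum\frac1{b_l+2}=\alpha_{ij}(\xi,\eta)-\rho_{ij}(\xi,\eta)$.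

\emph{Correcting edges.} Let $i\in A$ and $\xi\in X_i$, and let $\alpha_i(\xi)$ be the sum of $\alpha_{ij}(\xi,\eta)$ over all $j$ with $\{i,j\}\in\mathcal P$ and all $\eta\in X_j$. By Lemma~\ref{lem:crt} there are integers $0\le a_q<q$ such that $\beta_i(\xi)=\sum_qa_q/q$ satisfies
\begin{equation}\label{eq:correct}
\alpha_i(\xi)+\beta_i(\xi)-\theta_i(\xi)/L\in\mathbb Z .
\end{equation}
For each $q\in\mathcal Q$ create $a_q$ special edges of background load $q-1\le B-1$ and assign them to $\pi_i(\xi)$ only. They cost their user $\beta_i(\xi)$ in total.

\emph{Lengths.} Let $\kappa_i(\xi)$ be the number of special edges assigned to $\pi_i(\xi)$. It is at least $1$, because $i$ lies in a pair and bundles are nonempty. The path meets at most $\Delta D$ bundles and at most $B^2$ correcting edges, so $\kappa_i(\xi)\le4\Delta DB^3+B^2\le\kappa^*:=5\Delta DB^3$. By \eqref{eq:correct},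
\[
g_i(\xi)=2\kappa_i(\xi)+\alpha_i(\xi)+\beta_i(\xi)-\theta_i(\xi)/L
\]
is an integer. It is at least $2-1=1$ because $\theta_i(\xi)\le L$, and at most $3\kappa^*$ because each special edge contributes at most $1$ to $\alpha_i(\xi)+\beta_i(\xi)$. Put $\Gamma_i=2+\max_{\xi}g_i(\xi)$ and give the first connector of $\pi_i(\xi)$ the length $\ell_i(\xi)=\Gamma_i-g_i(\xi)$, so that $2\le\ell_i(\xi)\le3\kappa^*+1$. If no other active player were on its bundles, $\pi_i(\xi)$ would cost
\[
\ell_i(\xi)+2\kappa_i(\xi)+\alpha_i(\xi)+\beta_i(\xi)=\Gamma_i+\theta_i(\xi)/L .
\]

\emph{Costs.} Let the active players be in the states $x$. A bundle $F_{ij}(x_i,\eta)$ on the path of $i$ has a second active user if and only if $\eta=x_j$. So exactly one bundle is shared for each pair that contains $i$, and with $d_i$ the number of these pairs, $i$ pays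
\[
\Gamma_i+\frac{\theta_i(x_i)}L-\sum_{j}\rho_{ij}(x_i,x_j)=\Gamma_i-d_i(B^2+1)+\frac1L\Bigl(\theta_i(x_i)+\sum_{j}\Theta_{ij}(x_i,x_j)\Bigr),
\]
where $j$ ranges over the partners of $i$. The first two terms on the right do not depend on $x$, and the bracket consists of exactly those terms of $\mathcal E(x)$ that involve $x_i$. This gives the claimed change in cost.

\emph{Size.} There are at most $|A|D$ designated paths. Each has connectors of total length at most $3\kappa^*+1+2\kappa^*\le6\kappa^*$, with at most as many interior vertices. The number $m$ of special edges is at most $|A|D\kappa^*$, and the frame has $7m+2B-1$ vertices and edges. Adding $|A|$ sources and $|A|+B-1$ players, the size is $O(|A|D\kappa^*)=O(|A|\Delta D^2B^3)$.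
\end{proof}

The hypothesis that all values are at most $L$ keeps the rebates in the window of Lemma~\ref{lem:rebate} and the lengths $\ell_i(\xi)$ of order $\kappa^*$. It cannot be dropped at this size: two states of a player $i$ whose energies differ by $tL$ need paths whose costs differ by $t$, so the graph needs at least $t$ edges.

\section{A counter}\label{sec:counter}

By Proposition~\ref{prop:realization} it remains to find a pairwise energy with few players and few states that has a long sequence of single-player switches, each decreasing $\mathcal E$. Its values may be exponentially large. We write $[S]$ for $1$ or $0$ according as the statement $S$ is true or false.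

Let $z_1,\dots,z_K\in\{0,\dots,D-1\}$ be the digits of a number in base $D\ge2$, with $z_1$ the least significant, each digit being a player. The energy $\sum_kW_k(D-1-z_k)$ with rapidly growing weights $W_k$ decreases as the number grows. The obstacle is the carry: going from $01$ to $10$ changes two digits, and resetting the lower digit increases this energy. We therefore add for each $k$ a helper $y_k$, idle in state $0$ and active otherwise. While $y_k$ is active, each lower digit $z_j$ at the value $D-1$ is charged a penalty $R_j$, so that it gains by resetting. The helper needs a reason to become active, an idling cost $I_k$, and a reason to become idle again, a charge $I_k+1$ that starts once $z_k$ has been raised.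

\begin{example}\label{ex:counter}
Let $D=K=2$, so all four players have states $0$ and $1$, and let
\[
\mathcal E=3(1-z_1)+7(1-z_2)+(1-y_1)+5(1-y_2)+2y_1z_1+6y_2z_2+4y_2z_1 .
\]
The following ten switches count from $00$ to $11$, and each decreases $\mathcal E$ by $1$.
\[
\begin{array}{c|ccccccccccc}
z_2z_1&00&00&01&01&01&00&10&10&10&11&11\\
y_2y_1&00&01&01&00&10&10&10&00&01&01&00\\ \hline
\mathcal E&16&15&14&13&12&11&10&9&8&7&6
\end{array}
\]
The carry runs from $\mathcal E=13$ to $\mathcal E=9$. The helper $y_2$ saves $5$ and pays $4$; the digit $z_1$ resets, saving $4$ and paying $3$; the digit $z_2$ rises, saving $7$ and paying $6$; the helper retires, saving $6$ and paying $5$. At that point the lower part $(z_1,y_1)$ is back in its initial state and counts again.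
\end{example}

In general each constant is chosen to exceed by $1$ the cost that it has to outweigh. For $k=1,2,\dots$ define recursively
\begin{equation}\label{eq:constants}
I_k=1+\sum_{j<k}R_j,\qquad W_k=I_k+2,\qquad R_k=(D-1)W_k+1 .
\end{equation}
Then $W_1=3$ and $W_{k+1}=W_k+R_k=DW_k+1$, so by induction
\begin{equation}\label{eq:weights}
W_k=3D^{k-1}+\frac{D^{k-1}-1}{D-1},\qquad 3D^{k-1}\le W_k\le4D^{k-1}.
\end{equation}
For $D>2$ the digit $z_k$ is raised $D-1$ times between two resets, so the helper must record which value it is waiting for: it takes the state $d$ to raise $z_k$ from $d-1$ to $d$, and it is charged when $z_k\ge d$. Let $y_1,\dots,y_K,z_1,\dots,z_K$ all have the state set $\{0,\dots,D-1\}$, and let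
\begin{multline}\label{eq:energy}
\mathcal E=\sum_{k=1}^KW_k(D-1-z_k)+\sum_{k=1}^KI_k[y_k=0]+\sum_{k=1}^K(I_k+1)[1\le y_k\le z_k]\\
+\sum_{1\le j<k\le K}R_j\,[y_k\ge1]\,[z_j=D-1].
\end{multline}
For $D=K=2$ we have $(I_1,W_1,R_1,I_2,W_2)=(1,3,4,5,7)$, and this is Example~\ref{ex:counter}. The function \eqref{eq:energy} is a pairwise energy with $2K$ players and the pairs $\{y_k,z_j\}$, $j\le k$. Each player lies in at least one and at most $K$ pairs. All values of its terms are at most $DW_K$, since $(D-1)W_k$, $I_k+1=W_k-1$ and $R_k$ are at most $DW_k$.

\begin{lemma}\label{lem:counter}
From the all-zero state there is a sequence of single-player switches, each decreasing \eqref{eq:energy} by exactly $1$, of length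
\[
\tau(D,K)=(D-1)(W_1+\dots+W_K)\ge3(D^K-1).
\]
Moreover $\tau(2,K)=2^{K+2}-K-4$.
\end{lemma}

\begin{proof}
Suppose that all helpers are idle and that not all digits equal $D-1$. Let $k$ be minimal with $z_k<D-1$, so $z_j=D-1$ for $j<k$, and let $d=z_k+1\in\{1,\dots,D-1\}$. Perform the following switches in order.
\begin{enumerate}
\item $y_k\colon0\to d$. The term $I_k$ disappears. The term $I_k+1$ does not appear, since $y_k=d>z_k$. The terms $R_j$ appear for all $j<k$. The change is $-I_k+\sum_{j<k}R_j=-1$.
\item $z_j\colon D-1\to0$, for each $j<k$ in turn. The first sum grows by $(D-1)W_j$. The term $[1\le y_j\le z_j]$ stays $0$ since $y_j=0$. As $y_k$ is the only active helper, exactly one penalty $R_j$ disappears. The change is $(D-1)W_j-R_j=-1$.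
\item $z_k\colon d-1\to d$. The first sum drops by $W_k$, and $[1\le y_k\le z_k]$ becomes $1$. No penalty $R_k$ appears, even if $d=D-1$, since the helpers of index above $k$ are idle. The change is $-W_k+I_k+1=-1$.
\item $y_k\colon d\to0$. The term $I_k$ reappears and the term $I_k+1$ disappears. No penalty $R_j$ with $j<k$ was present, since $z_j=0\ne D-1$. The change is $-1$.
\end{enumerate}
These $k+2$ switches increase the number with digits $z_K\dots z_1$ by one and leave all helpers idle. Repeating, we go from the all-zero state, where $\mathcal E=(D-1)\sum_kW_k+\sum_kI_k$, to the state with all digits $D-1$ and all helpers idle, where $\mathcal E=\sum_kI_k$. Each switch decreases $\mathcal E$ by $1$, so the number of switches is the difference $(D-1)\sum_kW_k$. By \eqref{eq:weights} this is at least $3(D-1)\sum_{k=1}^KD^{k-1}=3(D^K-1)$. For $D=2$, \eqref{eq:weights} gives $W_k=2^{k+1}-1$, and $\sum_{k=1}^K(2^{k+1}-1)=2^{K+2}-4-K$.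
\end{proof}

Proposition~\ref{prop:realization} with $|A|=2K$ and $\Delta=K$ turns each of these switches into a step that changes the cost of the moving player, and hence $\Phi$, by $-1/L(B)$. This proves the following statement.

\begin{proposition}\label{prop:combined}
Let $D\ge2$, $K\ge1$, $B\ge2$ satisfy $L(B)\ge DW_K$. Then there is a unit-cost multicast game on a simple graph with $2K+B-1$ players, whose sources are distinct and different from $r$, of size at most $2cK^2D^2B^3$, with an improving sequence of length $\tau(D,K)$ in which each step decreases $\Phi$ by exactly $1/L(B)$.
\end{proposition}

\section{Multicast and broadcast games}\label{sec:main}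

\begin{proof}[Proof of Theorem~\ref{thm:multicast}]
Take $D=2$ and $B=K+3$. Then $DW_K=2^{K+2}-2<2^{K+2}\le L(B)$ by Lemma~\ref{lem:growth}. Proposition~\ref{prop:combined} gives a game with $2K+B-1=3K+2$ players, size $N\le8cK^2(K+3)^3\le CK^5$ with $C=512c$, and an improving sequence of length $2^{K+2}-K-4$ with steps of size $1/L(K+3)$. The length is at least $2^K$, because $3\cdot2^K\ge K+4$, and $K\ge(N/C)^{1/5}$.
\end{proof}

Since $N\ge3K+2$, the sizes tend to infinity, and the family answers the question of the introduction. For a broadcast game every remaining vertex must receive a player, without any change in the loads seen by the active players. We give each new player a route of her own. A direct edge to $r$ may already be present and in use, so the route passes through a new vertex, which in turn receives a player.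

\begin{proof}[Proof of Theorem~\ref{thm:broadcast}]
Start from the game of Theorem~\ref{thm:multicast}; its sources are distinct and different from $r$ by Proposition~\ref{prop:combined}. For each vertex $v\ne r$ that is not a source, add a new vertex $v'$, the edges $vv'$ and $v'r$, a player at $v$ with path $v\,v'\,r$, and a player at $v'$ with path $v'\,r$. The graph remains simple, and every non-root vertex is now the source of exactly one player. The new players never move and use only new edges, which none of the paths in the sequence of Theorem~\ref{thm:multicast} contains. So all costs of the original players along that sequence are unchanged, and it remains an improving sequence with the same decrease in each step. Each $v$ adds one vertex, two edges and two players, so the size grows by a factor of at most $6$, and $C'=6C$ suffices.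
\end{proof}

\section{The number of players}\label{sec:players}

Recall the Chebyshev function $\psi(x)=\sum\ln p$, where the sum is over all prime powers $p^e\le x$ with $e\ge1$. For an integer $B$ the prime $p$ occurs in this sum as often as it divides $L(B)$, so $\psi(B)=\ln L(B)$. We use the Prime Number Theorem in the form $\psi(x)=(1+o(1))x$.

In Proposition~\ref{prop:combined} the length is of order $D^K$, and the hypothesis forces $D^K\le L(B)=e^{(1+o(1))B}$. To approach $e^n$ with $n=2K+B-1$ players, almost all players must be background players. So we need $K=o(n)$, and the base $D$ must tend to infinity; a slowly growing base costs little in size.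

\begin{proof}[Proof of Theorem~\ref{thm:players}(a)]
Let $n$ be large and $D=\lceil\ln n\rceil$. Consider the integers $K\ge1$ with
\begin{equation}\label{eq:K}
2K\le n-1\qquad\text{and}\qquad4D^K\le L(n+1-2K).
\end{equation}
For large $n$ the value $K=1$ qualifies, since $L(n-1)\ge2^{n-2}$ by Lemma~\ref{lem:growth}. Let $K$ be the largest such integer and put $B=n+1-2K\ge2$. By \eqref{eq:weights}, $DW_K\le4D^K\le L(B)$, so Proposition~\ref{prop:combined} gives a game with exactly $2K+B-1=n$ players. As $K,B\le n$, its size is $O(n^5\ln^2n)$, which is at most $n^{5+o(1)}$, and at most $n^6$ for large $n$.

From $D^K\le L(n)$ we get $K\le\psi(n)/\ln D=O(n/\ln\ln n)=o(n)$. So for large $n$ the integer $K+1$ satisfies the first condition in \eqref{eq:K} and must violate the second: $4D^{K+1}>L(n-1-2K)$. Since $\tau(D,K)\ge3(D^K-1)\ge D^K$,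
\[
\ln\tau(D,K)\ge\psi(n-1-2K)-\ln(4D)=(1-o(1))n .
\]
This proves the first assertion, and it shows $\ln T(n,m)\ge(1-o(1))n$ for $m\ge n^6$. For $m\le e^{o(n)}$, Theorem~\ref{thm:upper} gives $\ln T(n,m)\le\ln m+\ln H_n+\psi(n)=(1+o(1))n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:players}(b)]
Suppose $f(N)=O(\log N)$. Since $\psi(x)=O(x)$, we have $L(f(N))=e^{O(\log N)}=N^{O(1)}$. With $|E|\le N$ and $H_{f(N)}\le N$, Theorem~\ref{thm:upper} bounds the length by $N^2L(f(N))=N^{O(1)}$.

Conversely, suppose $f(N)\ne O(\log N)$, and choose $N_\nu\to\infty$ with $f(N_\nu)/\ln N_\nu\to\infty$. The game of part (a) with $f(N_\nu)$ players may be larger than $N_\nu$, so we use fewer players in it and park the rest. Put $n_\nu=\min\bigl(f(N_\nu),\lfloor N_\nu^{1/6}\rfloor\bigr)$; then still $n_\nu/\ln N_\nu\to\infty$. Take the game of part (a) with $n_\nu$ players, of size $O(n_\nu^5\ln^2n_\nu)=O(N_\nu^{5/6}\ln^2N_\nu)$. Add one new vertex joined only to $r$, as the common source of $f(N_\nu)-n_\nu$ further players. Their only path is the new edge, which no path of an original player to $r$ can contain, so the improving sequence is unaffected. The new game has $f(N_\nu)$ players, and by $f(N)\le N/2$ its size is at most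 $O(N_\nu^{5/6}\ln^2N_\nu)+2+N_\nu/2\le N_\nu$ for large $\nu$. The length $T_\nu$ of its sequence satisfies $\ln T_\nu/\ln N_\nu\ge(1-o(1))\,n_\nu/\ln N_\nu\to\infty$, so it is not bounded by any polynomial in $N_\nu$.
\end{proof}

\section{What the sequences do and do not show}

Since the dynamics always converge, each of our sequences extends to a run that ends in a pure Nash equilibrium and is at least as long.

The freedom to choose any improving step is used throughout. The background players are never asked to be content with their paths, and the steps are not claimed to be best responses. If the edges of each bundle are numbered consecutively they are not: a bundle has at least two edges $e_l,e_{l+1}$, and its user can replace the connector of cost $2$ between them by the link $v_lu_{l+1}$, which carries all background players and would cost her $1/B$. Nor do we claim that all runs from the initial profile are long. The last profile of our sequence can be reached from the first in $K$ improving steps, since with all helpers idle the switch $z_k\colon0\to D-1$ decreases \eqref{eq:energy} by $(D-1)W_k$.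

In terms of the number of players, Theorem~\ref{thm:players}(a) shows that the constant $1$ in the exponent is optimal for multicast games in the stated range of $m$. In terms of the total size, the bounds proved here are $2^{\Omega(N^{1/5})}$ from below and $2^N$ from above; we do not determine the optimal exponent of $N$.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Disjoint Paths, Dynamic Equilibria, and the Design of Networks},
\texttt{https://\allowbreak i6d6564696174756do7562o74756do6465z.\allowbreak oszar.com/\allowbreak doc/\allowbreak 1632255/\allowbreak bopvpfwbhoiyxfghx9p6g7s8l.\allowbreak dissertation.pdf}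
\end{thebibliography}
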